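\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Infinite Blaschke products for which $a_nB'(a_n)$\\ is a negative constant}


\begin{abstract}
Let $B$ be an infinite Blaschke product with simple zeros $a_n\ne 0$, normalized so that $B(0)=\prod|a_n|$. If $a_nB'(a_n)/B(0)<0$ for all $n$, must $\sum 1/|B'(a_n)|$ converge? We show that it need not. For every $b\in(0,1)$ and every $\Gamma>0$ there is such a product with $B(0)=b$ and $a_nB'(a_n)=-\Gamma$ for all $n$. The product is obtained from a solution of a Riccati equation in the right half-plane, in which one parameter is chosen by a shooting argument so that the solution is unimodular on the boundary.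
\end{abstract}

\section{The question and the result}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$. Throughout, an infinite Blaschke product has the form
\begin{equation}\label{eq:blaschke}
B(z)=\prod_{n=1}^{\infty}\frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_n z},
\qquad \sum_{n=1}^\infty(1-|a_n|)<\infty ,
\end{equation}
where the $a_n$ are distinct nonzero points of $\mathbb D$. Its zeros are simple, they are exactly the $a_n$, and $B(0)=\prod|a_n|\in(0,1)$. We say that $B$ satisfies the \emph{sign condition} if
\begin{equation}\label{eq:sign}
\frac{a_nB'(a_n)}{B(0)}<0\qquad\text{for all } n,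
\end{equation}
meaning that each of these numbers is real and strictly negative. The following question is posed in \cite{crm}: \emph{is there an infinite Blaschke product that satisfies \eqref{eq:sign} and for which $\sum_n 1/|B'(a_n)|=+\infty$?}

To see what \eqref{eq:sign} measures, look at the function $B(0)/(zB(z))$. It has residue $1$ at the origin and residue $-w_n$ at $a_n$, where
\[
w_n=-\frac{B(0)}{a_nB'(a_n)} .
\]
The sign condition says that all the weights $w_n$ are positive. Since $|a_n|\to1$, the series $\sum1/|B'(a_n)|$ then converges exactly when the total weight $\sum w_n$ is finite. For a single factor, $B(z)=(a-z)/(1-az)$ with $0<a<1$, we have $aB'(a)=-a/(1-a^2)$, so the sign condition holds and the only weight is $w=1-a^2=1-B(0)^2$. More generally, we shall see in Section~\ref{sec:residue} that for every \emph{finite} product of factors as in \eqref{eq:blaschke} that satisfies the sign condition the total weight is exactly $1-B(0)^2$. One might therefore guess that positive weights always have a finite sum. The answer is the opposite, in a strong form: the weights can all be equal.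

\begin{theorem}\label{thm:main}
For every $b\in(0,1)$ and every $\Gamma>0$ there is an infinite Blaschke product $B$ of the form \eqref{eq:blaschke} with $B(0)=b$ and
\[
a_nB'(a_n)=-\Gamma\qquad\text{for all } n .
\]
\end{theorem}

\begin{corollary}
There are infinite Blaschke products with simple zeros that satisfy \eqref{eq:sign} and for which $\sum_n|B'(a_n)|^{-p}=\infty$ for every $p>0$, in particular for $p=1$.
\end{corollary}

\begin{proof}
For $B$ as in Theorem~\ref{thm:main}, $a_nB'(a_n)/B(0)=-\Gamma/b<0$ and $1/|B'(a_n)|=|a_n|/\Gamma\to1/\Gamma\neq0$.
\end{proof}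

The range of $(b,\Gamma)$ is the widest possible: $B(0)=\prod|a_n|$ lies in $(0,1)$ for every product \eqref{eq:blaschke}, and if $a_nB'(a_n)$ is constant, then the sign condition and $B(0)>0$ force the constant to be negative.

The idea of the proof is to look for $B$ among the solutions of a first-order differential equation for $zB'$ whose right side reduces to a negative constant wherever $B=0$. The values $a_nB'(a_n)$ are then automatic, and the work lies in finding a solution that is an infinite Blaschke product. The equation is derived in Section~\ref{sec:equation}, which ends with a plan of the proof.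

\section{Positive weights and circular means of $1/B$}\label{sec:residue}

Before the construction we record what positivity of the weights gives in general. It shows what a divergent example has to look like. This section is not used in the proof of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:means}
Let $B$ be an infinite Blaschke product \eqref{eq:blaschke} satisfying \eqref{eq:sign}. Call $r\in(0,1)$ admissible if no $|a_n|$ equals $r$. Then for admissible $r$
\begin{equation}\label{eq:means}
\sum_{|a_n|<r}w_n=1-\frac1{2\pi}\int_0^{2\pi}\frac{B(0)}{B(re^{it})}\,dt .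
\end{equation}
Consequently:
\begin{enumerate}
\item[(a)] $\sum1/|B'(a_n)|=\infty$ if and only if the circular means of $1/B$, which are real, tend to $-\infty$ as $r\to1$ through admissible radii.
\item[(b)] If $\liminf_{r\to1}\int_0^{2\pi}|B(re^{it})|^{-1}dt<\infty$, the lower limit being over admissible $r$, then $\sum1/|B'(a_n)|<\infty$.
\item[(c)] If $|B|\ge\delta>0$ on circles $|z|=r_j<1$ with $r_j\to1$, then $\sum_nw_n=1-B(0)^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
Formula \eqref{eq:means} is the residue theorem for $B(0)/(zB(z))$ on $|z|<r$. Its left side is real and $B(0)>0$, hence the means of $1/B$ are real.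

(a) Since $w_n=B(0)/(|a_n|\,|B'(a_n)|)$ and $|a_n|$ lies between a positive constant and $1$, the series $\sum1/|B'(a_n)|$ and $\sum w_n$ converge or diverge together. As $w_n>0$, the left side of \eqref{eq:means} increases with $r$ to $\sum w_n$, and (a) follows because $B(0)>0$.

(b) Under this hypothesis the right side of \eqref{eq:means} is bounded along some sequence $r_j\to1$, hence so are the partial sums, and these are monotone in $r$.

(c) The radii $r_j$ are admissible. For almost every $t$ the radial limit $B(e^{it})$ exists and is unimodular, so $1/B(r_je^{it})\to\overline{B(e^{it})}$. By dominated convergence the last term in \eqref{eq:means} tends to $B(0)\cdot\overline{B(0)}=B(0)^2$.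
\end{proof}

For a finite product of factors as in \eqref{eq:blaschke} with distinct nonzero zeros, formula \eqref{eq:means} holds with the same proof, and so does (c), since $|B|$ is bounded below near the circle. This gives the value $1-B(0)^2$ announced above. In the products of Theorem~\ref{thm:main} every $w_n$ equals $b/\Gamma$, which can be any positive number. By (c), such a product is not bounded away from $0$ on any sequence of circles $|z|=r_j$ with $r_j\to1$.

\section{Where the differential equation comes from}\label{sec:equation}

\subsection*{Finite products}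
Suppose first that $B$ is a finite Blaschke product with simple zeros, $B(0)=b\in(0,1)$, and $aB'(a)=-\gamma$ at every zero $a$, where $\gamma>0$. Consider
\begin{equation}\label{eq:H}
H=\frac{zB'}{B}+\gamma\Bigl(B+\frac1B\Bigr).
\end{equation}
At a zero $a$ the first term has residue $a$ and $\gamma/B$ has residue $\gamma/B'(a)=-a$, so the poles cancel and $H$ is holomorphic in a neighborhood of $\overline{\mathbb D}$. On $|z|=1$ the quotient $zB'/B=\frac{d}{dt}\arg B(e^{it})$ is real, and $1/B=\bar B$ there, so $B+1/B$ is real too. A function that is holomorphic near $\overline{\mathbb D}$ and real on the circle is constant, so $H\equiv H(0)=\gamma(b+1/b)$, that is,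
\begin{equation}\label{eq:finite}
zB'=-\gamma\,(B-b)\Bigl(B-\frac1b\Bigr).
\end{equation}
This equation is separable. Its nonconstant solutions are given by $\frac{B-b}{1-bB}=c\,z^{\mu}$ with $\mu=\gamma(\frac1b-b)$ and $c\ne0$. The left side is a finite Blaschke product when $B$ is, so $\mu=N$ must be a positive integer and $|c|=1$. For $c=-1$,
\begin{equation}\label{eq:moebius}
B(z)=\frac{b-z^N}{1-bz^N},\qquad \gamma=\frac{N}{1/b-b},
\end{equation}
with $N$ zeros, each of weight $b/\gamma=(1-b^2)/N$.

\subsection*{Letting $H$ have a singularity}
For an infinite product $H$ must be allowed a singularity on the circle. We still want $H$ to be holomorphic in $\mathbb D$, real on the circle away from that singularity, and equal to $\gamma(b+1/b)$ at $0$. A simple nonconstant function that is real on the circle and vanishes at $0$ is the Koebe function $k(z)=z/(1-z)^2$, because $1/k(e^{it})=e^{it}-2+e^{-it}=-4\sin^2(t/2)$. So we try $H=\gamma(b+\frac1b)-2\lambda k$ with $\lambda>0$, that is,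
\begin{equation}\label{eq:zB}
zB'=-2\lambda\,\frac{z}{(1-z)^2}\,B-\gamma\,(B-b)\Bigl(B-\frac1b\Bigr).
\end{equation}
\emph{Whatever} holomorphic solution of \eqref{eq:zB} in $\mathbb D$ we take, at a zero $a\in\mathbb D$ it satisfies $aB'(a)=-\gamma$. What remains is to find a solution that is an infinite Blaschke product.

The equation is more convenient in the half-plane variable
\[
s=\frac{1+z}{1-z},\qquad z=\frac{s-1}{s+1},
\]
which maps $\mathbb D$ onto $\{\operatorname{Re}s>0\}$, with $z=0,-1,1$ going to $s=1,0,\infty$. We have $k=\frac{s^2-1}4$ and $z\frac{ds}{dz}=\frac{2z}{(1-z)^2}=\frac{s^2-1}2$. With $f(s)=B(z)$ and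
\[
\sigma=b+\frac1b>2,\qquad (f-b)\Bigl(f-\frac1b\Bigr)=f^2-\sigma f+1,
\]
equation \eqref{eq:zB} becomes the Riccati equation
\begin{equation}\label{eq:riccati}
f'(s)=-\lambda f+\frac{2\gamma\,(f^2-\sigma f+1)}{1-s^2}.
\end{equation}

Two limiting cases guide the construction. If $\gamma=0$, the solution with $f(1)=b$ and $f(0)=1$ is $f=b^s$, with $\lambda=\log(1/b)$. This is a singular inner function without zeros. If $\lambda=0$ and $\mu=1$, it is the single Blaschke factor $(b-z)/(1-bz)$ of \eqref{eq:moebius}. We look for a function between these two: the growth of the argument along the boundary caused by $\lambda$ should give infinitely many zeros, and the inhomogeneous term $2\gamma/(1-s^2)$ should prevent a singular inner factor.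

\subsection*{Plan}
We assume until the end of Section~\ref{sec:blaschke} that
\begin{equation}\label{eq:mu}
\gamma>0,\qquad \mu:=\gamma\Bigl(\frac1b-b\Bigr)<1 .
\end{equation}
The point $s=1$ (that is, $z=0$) is a singular point of \eqref{eq:riccati}, and requiring $f$ to be holomorphic there with $f(1)=b$ leaves $\lambda$ as the only free parameter. On the imaginary axis the equation preserves the unit circle, because $H$ is real there; hence $|f|=1$ on the whole axis as soon as $|f(0)|=1$. As $f$ will be real on the real axis, it is enough to satisfy one real condition, $f(0)=1$, by the choice of one real parameter $\lambda$. Section~\ref{sec:shooting} does this. Section~\ref{sec:bounded} shows that the solution is unimodular on $i\mathbb R$ and bounded by $1$ in the half-plane, and Section~\ref{sec:blaschke} that it is an infinite Blaschke product. Section~\ref{sec:power} removes the restriction $\mu<1$.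

\section{A solution with $f(1)=b$ and $f(0)=1$}\label{sec:shooting}

We first solve \eqref{eq:riccati} near $s=1$ by a contraction argument and then follow the solution down to $s=0$. For small $\lambda$ it stays close to $b$ on the way, and for $\lambda=\log(1/b)$ it reaches the value $1$; some $\lambda$ in between makes it reach $1$ exactly at $s=0$.

Put $s=1-x$ and $f=b+g(x)$. Since $1-s^2=x(2-x)$ and $f-\frac1b=g-(\frac1b-b)$, equation \eqref{eq:riccati} becomes
\begin{equation}\label{eq:g}
xg'-\mu g=F_\lambda(x,g),\qquad F_\lambda=\lambda bx+R_\lambda(x,g),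
\end{equation}
\[
R_\lambda(x,g)=\lambda xg+\frac{\mu x}{2-x}\,g-\frac{2\gamma}{2-x}\,g^2 ,
\]
where we used $\frac{2\mu}{2-x}=\mu+\frac{\mu x}{2-x}$. Put $\Lambda=\log(1/b)$, the value of $\lambda$ in the case $\gamma=0$.

\begin{lemma}\label{lem:local}
Assume \eqref{eq:mu}. There are $\rho\in(0,\frac12]$ and $K>0$ such that for each $\lambda\in[0,\Lambda]$ equation \eqref{eq:g} has a solution $g_\lambda$ that is holomorphic in $|x|<\rho$ and real for real $x$, with
\[
g_\lambda(0)=0,\qquad g_\lambda'(0)=\frac{\lambda b}{1-\mu},\qquad g_0\equiv0,
\]
\[
|g_\lambda(x)-g_{\lambda'}(x)|\le K|\lambda-\lambda'|\,|x|\qquad(\lambda,\lambda'\in[0,\Lambda]).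
\]
\end{lemma}

\begin{proof}
By variation of constants, \eqref{eq:g} for $x>0$ is solved by $g(x)=x^\mu\int_0^xy^{-\mu-1}F_\lambda(y,g(y))\,dy$ up to adding multiples of $x^\mu$, and these must be excluded because $g$ is to be holomorphic and $0<\mu<1$. Substituting $y=tx$, we are led to the operator
\[
T_\lambda g(x)=\int_0^1t^{-\mu-1}F_\lambda\bigl(tx,g(tx)\bigr)\,dt .
\]
Let
\[
M=1+\frac{\Lambda b}{1-\mu},\qquad C=\Lambda+\mu+4\gamma M,\qquad \rho=\min\Bigl\{\frac12,\frac1{2CM}\Bigr\},
\]
and let $X$ be the set of holomorphic $g$ on $|x|<\rho$ that are real on the real axis, vanish at $0$ and satisfy $\|g\|:=\sup_{0<|x|<\rho}|g(x)/x|\le M$. With the distance $\|g-h\|$ this is a complete metric space.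

For $g\in X$ the function $y\mapsto F_\lambda(y,g(y))$ is holomorphic in $|y|<\rho$ and vanishes at $0$, so the integral converges because $\mu<1$. If $F_\lambda(y,g(y))=\sum_{k\ge1}G_ky^k$, then
\[
T_\lambda g(x)=\sum_{k\ge1}\frac{G_k}{k-\mu}\,x^k .
\]
Thus $T_\lambda g$ is holomorphic in $|x|<\rho$, real on the real axis, and zero at $0$. Comparing coefficients, we see that for $g\in X$ the equation $g=T_\lambda g$ is equivalent to \eqref{eq:g}.

For $|x|<\rho$ we have $|2-x|>1$. So for $g,h\in X$,
\[
|R_\lambda(x,g)-R_\lambda(x,h)|\le\bigl(\Lambda|x|+\mu|x|+2\gamma|g+h|\bigr)|g-h|\le C|x|\,|g-h| ,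
\]
since $|g|,|h|\le M|x|$. Also $R_\lambda(x,0)=0$. Therefore
\[
\|T_\lambda g-T_\lambda h\|\le C\rho\int_0^1t^{1-\mu}dt\;\|g-h\|=\frac{C\rho}{2-\mu}\|g-h\|\le\frac12\|g-h\|,
\]
\[
\|T_\lambda g\|\le\frac{\Lambda b}{1-\mu}+C\rho M\le\frac{\Lambda b}{1-\mu}+\frac12\le M .
\]
So $T_\lambda$ is a contraction of $X$ into itself and has a unique fixed point $g_\lambda$ in $X$. As $T_0$ maps the zero function to itself, $g_0\equiv0$. Because $R_\lambda(x,g_\lambda(x))=O(x^2)$, we have $G_1=\lambda b$ for $g=g_\lambda$, which gives $g_\lambda'(0)$. Finally $F_\lambda-F_{\lambda'}=(\lambda-\lambda')(bx+xg)$ gives $\|T_\lambda g-T_{\lambda'}g\|\le|\lambda-\lambda'|\frac{b+M}{1-\mu}$ for $g\in X$. Hence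
\[
\|g_\lambda-g_{\lambda'}\|\le\|T_\lambda g_\lambda-T_\lambda g_{\lambda'}\|+\|T_\lambda g_{\lambda'}-T_{\lambda'}g_{\lambda'}\|\le\tfrac12\|g_\lambda-g_{\lambda'}\|+|\lambda-\lambda'|\tfrac{b+M}{1-\mu},
\]
which is the last assertion with $K=2(b+M)/(1-\mu)$.
\end{proof}

\begin{remark}
The restriction $\mu<1$ is used here and in the proof of Lemma~\ref{lem:shoot}, where $g_\lambda'(0)>0$ is needed. Comparing coefficients of $x$ in \eqref{eq:g} shows that a holomorphic solution with $g(0)=0$ satisfies $(1-\mu)g'(0)=\lambda b$. So if $\lambda>0$, then for $\mu=1$ there is no such solution, and for $\mu>1$ it would have the wrong sign of $g'(0)$.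
\end{remark}

Let $f_\lambda=b+g_\lambda$, first for $|x|<\rho$, and continue it for real $x>0$ as a real solution of
\begin{equation}\label{eq:x}
\frac{df}{dx}=\lambda f-\frac{2\gamma\,(f-b)(f-1/b)}{x(2-x)}
\end{equation}
to larger $x$, as far as it exists in $(0,2)$. The right side is smooth in $(x,f,\lambda)$ for $0<x<2$. So Lemma~\ref{lem:local} on $[0,\rho/2]$ and the standard theorem on continuous dependence from $x=\rho/2$ on give the following: if $f_{\lambda_0}$ exists on $[0,x_0]$ with $x_0<2$, then so does $f_\lambda$ for all $\lambda\in[0,\Lambda]$ near $\lambda_0$, and $f_\lambda\to f_{\lambda_0}$ uniformly on $[0,x_0]$ as $\lambda\to\lambda_0$.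

\begin{lemma}\label{lem:shoot}
Assume \eqref{eq:mu}. There is $\lambda\in(0,\Lambda]$ such that the solution $f_\lambda$ exists for $0\le x\le1$ and takes the value $1$ at $x=1$, that is, at $s=0$.
\end{lemma}

\begin{proof}
Let $\lambda\in(0,\Lambda]$. Since $g_\lambda'(0)>0$, we have $f_\lambda>b$ for small $x>0$. If $b\le f\le1$, then $(f-b)(f-\frac1b)\le0$, with strict inequality for $f>b$, so \eqref{eq:x} gives for $0<x\le1$
\begin{equation}\label{eq:grow}
\frac{df}{dx}\ge\lambda f>0\quad\text{for } b\le f\le1,\qquad \frac{df}{dx}>\lambda f\quad\text{for } b<f\le1 .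
\end{equation}
Therefore $f_\lambda$ increases strictly, with values in $(b,1)$ for $x>0$, until it reaches the value $1$ or until $x=1$; being bounded, it does not cease to exist before that. If it reaches $1$, it does so with positive derivative and exceeds $1$ immediately afterwards. Let $S$ be the set of $\lambda\in(0,\Lambda]$ for which $f_\lambda$ takes the value $1$ at some $x\in(0,1]$.

We have $\Lambda\in S$. Otherwise $f_\Lambda$ exists and is less than $1$ on $[0,1]$. By \eqref{eq:grow}, $e^{-\Lambda x}f_\Lambda$ is strictly increasing, so $f_\Lambda>be^{\Lambda}=1$ at $x=1$, a contradiction. On the other hand, small $\lambda>0$ are not in $S$, because $f_0\equiv b$ and hence $f_\lambda\to b<1$ uniformly on $[0,1]$ as $\lambda\to0$.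

So $\lambda^*:=\inf S$ is positive. If $f_{\lambda^*}$ took the value $1$ at some $x<1$, it would exceed $1$ at a slightly larger $x<1$; by continuous dependence the same would hold for all $\lambda$ slightly smaller than $\lambda^*$, and as $f_\lambda=b<1$ at $x=0$, these $\lambda$ would lie in $S$, which is impossible. If $f_{\lambda^*}<1$ on all of $[0,1]$, then $f_\lambda<1$ on $[0,1]$ for all $\lambda\in(0,\Lambda]$ near $\lambda^*$, so no such $\lambda$ would lie in $S$, contradicting $\lambda^*=\inf S$. Hence $f_{\lambda^*}$ takes the value $1$ exactly at $x=1$.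
\end{proof}

From now on $\lambda>0$ is the value from Lemma~\ref{lem:shoot} and $f=f_\lambda$, as a function of $s$. So $f$ is holomorphic in $|s-1|<\rho$, is a real solution of \eqref{eq:riccati} on $[0,1)$, and
\[
f(1)=b,\qquad f(0)=1 .
\]

\section{The solution is bounded by $1$ in the half-plane}\label{sec:bounded}

\subsection*{Continuation}
Solutions of a Riccati equation may have poles, but no other singularities away from the singular points of the equation. To see this here, write \eqref{eq:riccati} as $f'=A+Ef+Af^2$ with $A=\frac{2\gamma}{1-s^2}$ and $E=-\lambda-\sigma A$. If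
\[
N'=EN+AP,\qquad P'=-AN ,
\]
then $(N/P)'=E\frac NP+A+A\bigl(\frac NP\bigr)^2$, so $N/P$ solves \eqref{eq:riccati}. The coefficients of this linear system are holomorphic in $\mathbb C\setminus\{\pm1\}$, so its solutions extend holomorphically to every simply connected subdomain.

Choose $s_0\in(1-\rho,1)$, and let $(N,P)$ be the solution with $N(s_0)=f(s_0)$, $P(s_0)=1$. Continuing it to the simply connected domain $\mathbb C\setminus((-\infty,-1]\cup[1,\infty))$, we see that $f=N/P$ extends there as a meromorphic solution of \eqref{eq:riccati}. By uniqueness for \eqref{eq:riccati} the extension agrees on $[0,1)$ with the real solution of Section~\ref{sec:shooting}, and by the identity theorem it agrees in the part of the disk $|s-1|<\rho$ outside $[1,\infty)$ with the holomorphic function $f$ we started from.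

From the upper half-plane we can continue $(N,P)$ further, to the simply connected domain $\{\operatorname{Im}s>0\}\cup\{\operatorname{Re}s>1\}$, and likewise from the lower half-plane to $\{\operatorname{Im}s<0\}\cup\{\operatorname{Re}s>1\}$. Each of these domains meets the disk $|s-1|<\rho$ in a connected set, so there both quotients $N/P$ agree with the holomorphic function $f$. Hence they agree with each other in the part of the disk where $\operatorname{Re}s>1$, and by the identity theorem on all of $\{\operatorname{Re}s>1\}$. Thus $f$ is a single-valued meromorphic function on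
\[
\Omega=\mathbb C\setminus(-\infty,-1],
\]
holomorphic at $s=1$ and a solution of \eqref{eq:riccati}. Since $f$ is real on a real interval, $f(\bar s)=\overline{f(s)}$.

\subsection*{The imaginary axis}
Dividing \eqref{eq:riccati} by $f$ gives
\begin{equation}\label{eq:log}
\frac{f'}f=-\lambda+\frac{2\gamma\,(f+1/f-\sigma)}{1-s^2}.
\end{equation}
On the imaginary axis $1-s^2=1+y^2$ is real, and if $|f|=1$, then $f+1/f$ is real too. This suggests the real equation
\begin{equation}\label{eq:phi}
\varphi'(y)=-\lambda-\frac{2\gamma\,(\sigma-2\cos\varphi)}{1+y^2},\qquad\varphi(0)=0 .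
\end{equation}
Its right side is smooth and bounded, so $\varphi$ exists for all $y\in\mathbb R$. By \eqref{eq:log}, the functions $f(iy)$ and $e^{i\varphi(y)}$ satisfy the same differential equation in $y$, with the same value $1$ at $y=0$. By uniqueness they agree near $y=0$, and they continue to agree for all $y$; no pole can interfere, since up to it $|f|=1$. So
\begin{equation}\label{eq:unimod}
f(iy)=e^{i\varphi(y)}\quad(y\in\mathbb R),\qquad \varphi'\le-\lambda ,
\end{equation}
where the inequality holds because $\sigma>2$.

\subsection*{The open half-plane}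
We now transport the bound $|f|\le1$ from the boundary to the interior. Since $f$ might have poles, the maximum principle does not apply at once. Instead we use that at a point where $|f|=1$, say $f=e^{i\phi}$, equation \eqref{eq:log} determines the sign of the derivative of $\log|f|$ in suitable directions. Along a curve $s(\tau)$, at such a point,
\begin{equation}\label{eq:motion}
\frac{d}{d\tau}\log|f|=-\lambda\operatorname{Re}\dot s-2\gamma D\operatorname{Re}\frac{\dot s}{1-s^2},\qquad D=\sigma-2\cos\phi>0 .
\end{equation}
For $s=x+iy$ we have
\[
\frac1{1-s^2}=\frac{1-x^2+y^2+2ixy}{|1-s^2|^2}.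
\]
Let $y>0$. There are two good directions (Figure~\ref{fig:paths}).

\emph{To the right, $\dot s=1$, as long as $0\le x\le\sqrt{1+y^2}$.} Then $\operatorname{Re}\frac1{1-s^2}\ge0$, so \eqref{eq:motion} is at most $-\lambda<0$.

\emph{Downward, $\dot s=-i$, with $x>0$.} Then $\operatorname{Re}\frac{-i}{1-s^2}=\operatorname{Im}\frac1{1-s^2}>0$ and $\operatorname{Re}\dot s=0$, so \eqref{eq:motion} is negative.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7,>=stealth]
\draw[->] (0,0)--(3.1,0) node[right] {$x$};
\draw[->] (0,0)--(0,2.5) node[above] {$y$};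
\draw[dashed,domain=0:2.3,samples=50] plot ({sqrt(1+\x*\x)},\x);
\node[right] at (2.52,2.3) {$x^2=1+y^2$};
\draw[thick,->] (0,1.1)--(0.86,1.1);
\fill (0.9,1.1) circle (0.035) node[below] {$s_1$};
\draw[thick,->] (0,1.732)--(1.2,1.732);
\draw[thick] (1.2,1.732)--(2,1.732);
\draw[thick,->] (2,1.732)--(2,0.66);
\fill (2,0.6) circle (0.035) node[right] {$s_2$};
\node[left] at (0,1.1) {$|f|=1$};
\node[left] at (0,1.732) {$|f|=1$};
\node[below] at (1,0) {$1$};
\end{tikzpicture}
\caption{The first quadrant of the $s$-plane. A point such as $s_1$, on or to the left of the dashed hyperbola $x^2=1+y^2$, is reached from the imaginary axis by a horizontal segment. A point such as $s_2$, to the right of it, is reached by a horizontal segment ending on the hyperbola, followed by a vertical segment downward. On these paths $\log|f|$ has negative derivative wherever $|f|=1$.}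
\label{fig:paths}
\end{figure}

Suppose that $|f|\le1$ at the start of such a segment. Then $|f|<1$ on the rest of it: this holds immediately after the start, by the sign of the derivative if $|f|=1$ there and by continuity otherwise; and at a first later point with $|f|=1$ the derivative of $\log|f|$ would be $\ge0$, which has been excluded. In particular no pole is met, since to reach a pole $|f|$ would first have to take the value $1$.

Now let $s_*=x_*+iy_*$ with $x_*,y_*>0$. If $x_*^2\le1+y_*^2$, go horizontally from $iy_*$ to $s_*$. If $x_*^2>1+y_*^2$, put $Y=\sqrt{x_*^2-1}>y_*$, go horizontally from $iY$ to $x_*+iY$, and then down to $s_*$. Since $|f|=1$ on the imaginary axis by \eqref{eq:unimod}, we get $|f(s_*)|<1$ in both cases. By the symmetry $f(\bar s)=\overline{f(s)}$ the same holds in the fourth quadrant. Points of $(0,\infty)$ are limits of points of the open first quadrant, so $f$ has no poles on $(0,\infty)$ and $|f|\le1$ there. As $f(1)\ne f(0)$, $f$ is not constant, and the maximum principle gives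
\begin{equation}\label{eq:bounded}
f \text{ is holomorphic and } |f|<1 \text{ in } \operatorname{Re}s>0 .
\end{equation}

\section{The solution is an infinite Blaschke product}\label{sec:blaschke}

Let $B(z)=f\bigl(\frac{1+z}{1-z}\bigr)$. By \eqref{eq:unimod} and \eqref{eq:bounded}, $B$ is holomorphic in $\mathbb D$, $|B|<1$, and $B$ extends analytically across $\partial\mathbb D\setminus\{1\}$ with $|B|=1$ there. So $B$ is an inner function. Recall the canonical factorization $B=c\,B_0S_\nu$, where $|c|=1$, $B_0$ is the (finite or infinite) Blaschke product formed with the zeros of $B$, and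
\[
S_\nu(z)=\exp\Bigl(-\int_{\partial\mathbb D}\frac{\zeta+z}{\zeta-z}\,d\nu(\zeta)\Bigr)
\]
with a finite positive singular measure $\nu$. The radial limit of $S_\nu$ is $0$ at $\nu$-almost every point. Since $|B|\le|S_\nu|$ in $\mathbb D$ and $|B|=1$ on $\partial\mathbb D\setminus\{1\}$, the measure $\nu$ is carried by $\{1\}$. Hence $\nu=\tau\delta_1$ with $\tau\ge0$, and in the variable $s$ the singular factor is $e^{-\tau s}$.

\emph{There is no singular factor: $\tau=0$.} We have $|f(s)|\le e^{-\tau\operatorname{Re}s}$ for $\operatorname{Re}s>0$. Suppose $\tau>0$. Cauchy's estimate on the disk of radius $1$ about $s>1$ gives $|f'(s)|\le e^{-\tau(s-1)}$, so $s^2(f'+\lambda f)\to0$ as $s\to+\infty$. But by \eqref{eq:riccati}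
\[
s^2\bigl(f'+\lambda f\bigr)=2\gamma\,\frac{s^2}{1-s^2}\,(f^2-\sigma f+1)\longrightarrow-2\gamma\ne0 ,
\]
a contradiction. (For $\gamma=0$ this argument is not available, and indeed $f=b^s$ is a singular inner function.)

\emph{There are infinitely many zeros.} If $B$ had only finitely many zeros (or none), then $B=cB_0$ would be continuous on $\overline{\mathbb D}$, and $f(iy)\to B(1)$ as $y\to+\infty$. But $f(iy)=e^{i\varphi(y)}$, where $\varphi$ is continuous and $\varphi(y)\le-\lambda y\to-\infty$. So $f(iy)$ takes every unimodular value for arbitrarily large $y$, a contradiction.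

\emph{The values $a_nB'(a_n)$ and the normalization.} By construction $B$ satisfies \eqref{eq:zB} in $\mathbb D$, and $B(0)=f(1)=b\neq0$, so the zeros $a_n$ of $B$ are different from $0$. At each of them equation \eqref{eq:zB} gives
\[
a_nB'(a_n)=-\gamma ,
\]
so all zeros are simple. Writing $B_0$ with the normalized factors of \eqref{eq:blaschke} and evaluating $B=cB_0$ at $0$, we get $b=c\prod|a_n|$. Thus $c>0$, so $c=1$ and $B$ has the form \eqref{eq:blaschke}.

This proves Theorem~\ref{thm:main} for $\Gamma=\gamma$ whenever $\gamma(\frac1b-b)<1$. For instance $b=\frac12$, $\gamma=\frac13$, where $\mu=\frac12$, already answers the question.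

\section{Arbitrary $\Gamma$}\label{sec:power}

Passing from $B(z)$ to $B(z^N)$ multiplies the constant by $N$ and keeps $B(0)$, just as in the finite examples \eqref{eq:moebius}. This removes the restriction $\mu<1$.

Let $b\in(0,1)$ and $\Gamma>0$. Choose $N\in\mathbb N$ with $\frac\Gamma N(\frac1b-b)<1$, let $B$ be the product of Section~\ref{sec:blaschke} for $\gamma=\Gamma/N$, and put $\tilde B(z)=B(z^N)$. Then $\tilde B(0)=b$.

For each $n$ the function $\frac{\bar a_n}{|a_n|}\frac{a_n-z^N}{1-\bar a_nz^N}$ is a finite Blaschke product. It is positive at $0$, and its zeros are the $N$ distinct $N$-th roots of $a_n$, all simple. The product of the $N$ normalized factors belonging to these roots has the same zeros and is also positive at $0$, so the two functions are equal. Roots belonging to different $a_n$ are different. If $\zeta$ runs through all the roots for all $n$, then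
\[
\sum_\zeta(1-|\zeta|)\le\sum_\zeta\log\frac1{|\zeta|}=\sum_n\log\frac1{|a_n|}=\log\frac1b<\infty ,
\]
so the Blaschke condition holds. The product of the normalized factors over all $\zeta$ therefore converges absolutely and may be grouped by $n$, which shows that it equals $\tilde B$. Hence $\tilde B$ is an infinite Blaschke product of the form \eqref{eq:blaschke} with simple zeros. Finally, if $\zeta^N=a_n$, then
\[
\zeta\tilde B'(\zeta)=N\zeta^NB'(\zeta^N)=N\,a_nB'(a_n)=-\Gamma .
\]
This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}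
\bibitem{crm}
\emph{A class of interpolating Blaschke products and best approximation in $L^p$ for $p<1$},
\texttt{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}.
\end{thebibliography}

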